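# Continuity of derivations on Fréchet $GB^*$-algebras

Throughout, vector spaces are over $\mathbb C$ and topological spaces are Hausdorff. The algebras called topological $*$-algebras below have an identity $1$.

## 1. Topological $*$-algebras and their bounded parts

**Definition 1.** A topological algebra is an algebra that is also a topological vector space in which multiplication is separately continuous: $x\mapsto xy$ and $x\mapsto yx$ are continuous for each fixed $y$. A topological $*$-algebra $A[\tau]$ is a topological algebra with topology $\tau$ and a continuous involution.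

Two examples accompany us. The first is
$$L^\omega=\bigcap_{1\le p<\infty}L^p[0,1],$$
with the norms $\|\cdot\|_p$, pointwise product, and $f^*=\bar f$. By Hölder, $\|fg\|_p\le\|f\|_{2p}\|g\|_{2p}$, so multiplication is well defined and continuous. The norms increase with $p$, so integer $p$ suffice and $L^\omega$ is metrizable. It is complete, because a sequence that is Cauchy in every $L^p$ has the same limit in every $L^p$.

The second is
$$\Pi=\prod_{k\ge1}M_k(\mathbb C)$$
with the product topology and coordinatewise operations. It too is complete and metrizable.

**Definition 2.** Let $\mathcal B^*$ be the collection of sets $B\subset A$ such that (i) $B$ is absolutely convex, closed and bounded; (ii) $1\in B$, $B^2\subset B$ and $B^*=B$. For $B\in\mathcal B^*$, $A[B]$ is the linear span of $B$, normed by the gauge $\|\cdot\|_B$ of $B$; it is a normed algebra. $A[\tau]$ is pseudo-complete if every $A[B]$, $B\in\mathcal B^*$, is complete.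

Since $B$ is closed, the closed unit ball of $A[B]$ is exactly $B$: if $\|x\|_B\le1$, then $x/(1+\varepsilon)\in B$ for every $\varepsilon>0$, and we let $\varepsilon\to0$.

Example. In a unital $C^*$-algebra the closed unit ball is in $\mathcal B^*$, and it is the greatest member. Indeed, if $x\in B\in\mathcal B^*$, then $(x^*x)^n\in B$ for all $n$, so $\|x\|^{2n}=\|(x^*x)^n\|$ stays bounded and $\|x\|\le1$.

Example. If $A$ is complete, then it is pseudo-complete. A Cauchy sequence $(x_n)$ in $A[B]$ is Cauchy in $A$ because $B$ is bounded, so $x_n\to x$ in $A$. If $x_n-x_m\in\varepsilon B$ for $n,m\ge N$, let $m\to\infty$: since $B$ is closed, $x_n-x\in\varepsilon B$. Hence $x\in A[B]$ and $x_n\to x$ in $A[B]$.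

**Definition 3.** An element $x\in A$ is (Allan) bounded if $\{(\lambda x)^n:n\ge1\}$ is bounded for some nonzero $\lambda\in\mathbb C$. The set of bounded elements is $A_0$.

Example. For $A=L^\omega$ we have $A_0=L^\infty$. If $|\lambda|^n\int|f|^n\le R$ for all $n$, then $|\lambda|\,\|f\|_n\le R^{1/n}$; letting $n\to\infty$ gives $\|f\|_\infty\le1/|\lambda|$. Conversely, if $|\lambda|\,\|f\|_\infty\le1$, all powers of $\lambda f$ have $L^p$-norm at most $1$.

Example. In $\Pi$, let $x_1=0$ and $x_k=kE_{12}$ for $k\ge2$. Then $x^2=0$, so $x\in A_0$, although $\sup_k\|x_k\|=\infty$. Boundedness in the sense of powers is thus a weak condition on non-hermitian elements.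

**Definition 4.** $A[\tau]$ is symmetric if for every $x\in A$ the element $1+x^*x$ is invertible and $(1+x^*x)^{-1}\in A_0$.

Example. $L^\omega$ is symmetric, because $0\le(1+|f|^2)^{-1}\le1$. The algebra of entire functions, with uniform convergence on compact sets and $f^*(z)=\overline{f(\bar z)}$, is not: for $f(z)=z$ we get $1+f^*f=1+z^2$, which vanishes at $i$.

## 2. Fréchet $GB^*$-algebras

**Definition 5.** A locally convex topological $*$-algebra $A[\tau]$ is a $GB^*$-algebra (Allan) if it is symmetric, pseudo-complete, and $\mathcal B^*$ has a greatest member $B_0$. In that case $A[B_0]$ is a $C^*$-algebra. We use this stated fact without proof; as we saw, the closed unit ball of $A[B_0]$ is $B_0$. A Fréchet $GB^*$-algebra is a $GB^*$-algebra whose topology is complete and metrizable.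

Example. $L^\omega$ is a Fréchet $GB^*$-algebra, with $B_0$ the unit ball of $L^\infty$. This ball is absolutely convex and bounded. It is closed, because a sequence convergent in $L^p$ has a subsequence that converges almost everywhere. The conditions in (ii) are clear, so it belongs to $\mathcal B^*$. If $f\in B\in\mathcal B^*$, then all powers $f^n$ lie in the bounded set $B$, and the computation after Definition 3 with $\lambda=1$ gives $\|f\|_\infty\le1$. So it is the greatest member, and $A[B_0]=L^\infty$.

Example. $\Pi$ is a Fréchet $GB^*$-algebra with $B_0=\{x:\|x_k\|\le1\text{ for all }k\}$. Symmetry holds because $\|(1+x_k^*x_k)^{-1}\|\le1$ for each $k$. The set $B_0$ is in $\mathcal B^*$, and it is the greatest member by the $C^*$-argument above applied in each coordinate. Here $A[B_0]=\{x:\sup_k\|x_k\|<\infty\}$, and the element $x=(kE_{12})_{k\ge 2}$ above shows that $A_0\not\subset A[B_0]$.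

## 3. Derivations, bimodules, and the continuity problem

**Definition 6.** An $A$-bimodule is a vector space $M$ with bilinear left and right actions satisfying $(ab)m=a(bm)$, $m(ab)=(ma)b$, $(am)b=a(mb)$. A derivation $\delta:A\to M$ is a linear map with
$$\delta(ab)=a\delta(b)+\delta(a)b\qquad(a,b\in A).$$

Example. For $b\in A$, the map $x\mapsto bx-xb$ is a derivation $A\to A$, continuous by separate continuity of multiplication.

Example. Let $A=\mathbb C^{\mathbb N}$ and $M=\mathbb C$ with $a\cdot m=a_1m$, $m\cdot a=a_2m$. Then $\delta(a)=a_1-a_2$ is a derivation, since $a_1b_1-a_2b_2=a_1(b_1-b_2)+(a_1-a_2)b_2$.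

**Definition 7.** A locally convex space is barrelled if every closed, absolutely convex, absorbing set is a neighborhood of $0$.

Example. Fréchet spaces are barrelled, by the Baire category theorem. The finitely supported sequences with the sup norm do not form a barrelled space: $\{x:|x_n|\le1/n\text{ for all }n\}$ is closed, absolutely convex and absorbing, but contains no ball around $0$.

**Definition 8.** An F-space is a complete metrizable topological vector space, not necessarily locally convex. Its topology is given by a complete translation-invariant metric $d$, and we write $|y|=d(y,0)$; then $|y+z|\le|y|+|z|$. An F-algebra is a topological algebra (an identity is not required here) whose underlying space is an F-space. Its multiplication is jointly continuous (Rudin, *Functional Analysis*, Thm 2.17).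

Example. Every Fréchet $GB^*$-algebra is an F-algebra. So is $L^0(0,1)$, the measurable functions modulo null functions, with convergence in measure and $d(f,g)=\int\min(1,|f-g|)$; it is not locally convex.

Here is the problem. A derivation is defined by algebra alone. Is every derivation $\delta:A\to A$ of a Fréchet $GB^*$-algebra automatically continuous? The question is posed as an open one, and its source is given as "Derivations of Fréchet nuclear $GB^*$-algebras". The following is listed as known: derivations of $C^*$-algebras are continuous; so are those of pro-$C^*$-algebras (Becker); commutative Fréchet $GB^*$-algebras have no nonzero derivations; and derivations are continuous when $A[B_0]$ is a $W^*$-algebra. None of these is used in the proof below. The answer is yes.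

**Theorem 1.** Let $A[\tau]$ be a Fréchet $GB^*$-algebra. Every derivation $\delta:A\to A$ is continuous. More generally, every derivation from $A$ into a Fréchet (or barrelled locally convex) $A$-bimodule with separately continuous actions is continuous.

## 4. Matrix products, $L^\omega$, and two discontinuous derivations

Idempotents settle $\Pi$ by hand. Let $e=e^2$ commute with everything. Then $\delta(e)=2e\delta(e)$; multiplying by $e$ gives $e\delta(e)=2e\delta(e)$, so $e\delta(e)=0$ and hence $\delta(e)=0$. Therefore
$$e\,\delta(x)=\delta(ex)-\delta(e)x=\delta(ex).$$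
Take $e=p_k$, the identity of the $k$-th factor of $\Pi$. The $k$-th coordinate of $\delta(x)$ is that of $\delta(p_kx)$, so it depends only on $x_k$, linearly. A linear map from the finite-dimensional space $M_k(\mathbb C)$ is continuous, so each coordinate of $\delta$ is continuous, and so is $\delta$. The same argument in $\mathbb C^{\mathbb N}$ even gives $\delta=0$: the $k$-th coordinate of $\delta(a)$ is that of $\delta(a_kp_k)=a_k\delta(p_k)=0$.

In $L^\omega$ the idempotents are the indicator functions. The computation shows that $\delta$ vanishes on simple functions, which are dense. So $\delta$ is continuous if and only if $\delta=0$. Now $e\delta(f)=\delta(ef)$ cuts $f$ into pieces, but the pieces are never finite-dimensional, and the computation stops there. It must stop, because the same calculation is valid in $L^0(0,1)$. By Ber, Chilin and Sukochev (*Non-trivial derivations on commutative regular algebras*, Extracta Math. 21 (2006) 107–147), $L^0(0,1)$ has a nonzero derivation. It vanishes on simple functions, which are dense in $L^0(0,1)$, so it is discontinuous. Any proof for $L^\omega$ must use something that $L^0$ lacks;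 local convexity is one such thing.

Completeness and local convexity alone do not suffice either. Let $A=\mathbb C1\oplus X$, with $X$ an infinite-dimensional Banach space and $X^2=0$; this is a Banach algebra. Let $T:X\to X$ be a discontinuous linear map and $\delta(\lambda1+x)=Tx$. Both $\delta\big((\lambda1+x)(\mu1+y)\big)$ and $(\lambda1+x)Ty+(Tx)(\mu1+y)$ equal $\lambda Ty+\mu Tx$, so $\delta$ is a discontinuous derivation. The $C^*$-algebra inside $A$ has to do real work.

## 5. Why continuity on $A[B_0]$ is not enough

The natural first attempt uses $C=A[B_0]$. We shall see in Section 9 that $C$ is dense in $A$. Restrict $\delta$ to a derivation $C\to A$, prove by $C^*$-methods that the restriction is continuous, and extend by density.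

Suppose the restriction is continuous for the norm of $C$, so that for each continuous seminorm $p$ on $A$ we have $p(\delta(c))\le k_p\|c\|$. To extend by density we need continuity for $\tau$, which is a stronger demand, since $\tau$ is weaker than the norm. In $L^\omega$ let $c_n=n\,1_{[0,e^{-n}]}$. Then $\|c_n\|_p=ne^{-n/p}\to0$ for every $p$, so $c_n\to0$ in $L^\omega$, while $\|c_n\|_\infty=n$. The norm estimate says only $p(\delta(c_n))\le k_pn$. Moreover, an estimate on $C$ says nothing about $\delta(x)$ for $x\in A\setminus C$: a linear map may vanish on a dense subspace without being zero, as $L^0$ showed.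

So we keep $A$ as the domain throughout and let $C$ act on $A$ from the left as an algebra of multipliers. If $D$ denotes $\delta$ followed by the map into a Banach space built from one seminorm, consider the set of multipliers that repair $D$:
$$I=\{c\in C:\ a\mapsto c\cdot D(a)\text{ is continuous on }A\}.$$
Two things will be proved. First, $I$ has finite codimension in $C$: otherwise we can pack infinitely many discontinuities, acted on by mutually orthogonal elements of $C$, into one element $x\in A$, and $\delta(x)$ would be too large. Second, if $a\in I$ and $z_n\to0$ in $A$, then $D(a\cdot z_n)\to0$ by the derivation rule. So we want to write a given null sequence in $\overline{\theta(I)}$ as $k_n=a\cdot z_n$ with one multiplier $a\in I$ for all $n$. The tempting shortcut, using $u_\lambda\cdot k_n$ with an approximate identity $(u_\lambda)$ of $I$, fails: $D(u_\lambda\cdot k_n)\to0$ for each fixed $\lambda$, but nothing controls $D(k_n-u_\lambda\cdot k_n)$. The exact factorization is the way out. Its left factor lies in the $C^*$-algebra and its right factors only in the F-space; no $z_n$ has to lie in $C$.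

## 6. The theorem for an algebra with a dense $C^*$-image

The argument uses only the following structure.

**Theorem 2.** Let $A$ be an F-algebra (an identity is not needed), $C$ a $C^*$-algebra, and $\theta:C\to A$ a continuous homomorphism with dense range. Let $M$ be a locally convex space which is an $A$-bimodule such that

* (H) for each continuous seminorm $p$ on $M$ there is a continuous seminorm $q$ on $M$ with $p(\theta(c)m)\le\|c\|\,q(m)$ for all $c\in C$, $m\in M$;
* (R) for each $m\in M$ the map $a\mapsto ma$, $A\to M$, is continuous.

Then every linear $\delta:A\to M$ with $\delta(ab)=a\delta(b)+\delta(a)b$ is continuous.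

Example. Let $A=M=L^\omega$, $C=L^\infty$, and $\theta$ the inclusion. For (H), $\|cm\|_p\le\|c\|_\infty\|m\|_p$. For (R), $\|ma\|_p\le\|m\|_{2p}\|a\|_{2p}$. The range of $\theta$ is dense because it contains the simple functions.

The case $A=C$ with $M$ a Banach bimodule is Ringrose's theorem (J. London Math. Soc. (2) 5 (1972) 432–438).

We recall the textbook facts used. The closed graph theorem holds for linear maps between F-spaces. In a topological vector space, the sum of a closed subspace and a finite-dimensional one is closed, and linear maps from a finite-dimensional Hausdorff space are continuous. A closed two-sided ideal $I$ of a $C^*$-algebra $C$ is self-adjoint, $C/I$ is a $C^*$-algebra, and $I$ has an approximate identity $(u_\lambda)$ with $0\le u_\lambda$ and $\|u_\lambda\|\le1$. For $h=h^*$ in a possibly nonunital $C^*$-algebra and continuous $g$ with $g(0)=0$, $g(h)$ lies in the algebra, and $*$-homomorphisms respect this functional calculus.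

## 7. Factoring a null sequence through a $C^*$-algebra

**Lemma 3.** Let $I$ be a $C^*$-algebra with approximate identity $(u_\lambda)$, $0\le u_\lambda$, $\|u_\lambda\|\le1$. Let $Y$ be an F-space and a left $I$-module with jointly continuous action $I\times Y\to Y$, and suppose $u_\lambda y\to y$ for all $y\in Y$. If $y_n\to0$ in $Y$, there are $a\in I$ and $z_n\to0$ in $Y$ with $y_n=az_n$ for all $n$.

The plan is to build $a\in I$ as a norm limit of invertible elements $b_n$ of the unitization, chosen so slowly that $b_n^{-1}y$ still converges, uniformly over the given sequence, although $\|b_n^{-1}\|$ may blow up.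

**Step 1: equicontinuity of the unit ball.** We need estimates that do not depend on which element of norm at most $1$ acts. Let $I^1=I\oplus\mathbb C1$ be the $C^*$-algebra obtained by formally adjoining a unit. Its norm topology is the product topology of $I\oplus\mathbb C$, so $(c+\mu1)y=cy+\mu y$ is a jointly continuous action on $Y$. Given a $0$-neighborhood $U$, joint continuity at $(0,0)$ gives $r>0$ and a $0$-neighborhood $V_0$ with $bV_0\subset U$ whenever $\|b\|\le r$. Put $V=rV_0$. If $\|b\|\le1$, then $bV=(rb)V_0\subset U$. So for every $U$ there is $V$ with $bV\subset U$ for all $\|b\|\le1$.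

**Step 2: uniformity on compact sets.** We show: if $Q\subset Y$ is compact and $U$ is a $0$-neighborhood, then $(1-u_\lambda)Q\subset U$ for some $\lambda$. The spectrum of $u_\lambda$ lies in $[0,1]$, hence $\|1-u_\lambda\|\le1$. Choose $U'$ with $U'+U'\subset U$, then by Step 1 an open $V$ with $(1-u_\lambda)V\subset U'$ for all $\lambda$. Cover $Q$ by finitely many sets $q_i+V$. Since $u_\lambda q_i\to q_i$ for each of the finitely many $i$, some $\lambda$ has $(1-u_\lambda)q_i\in U'$ for all $i$. For $q\in q_i+V$,
$$(1-u_\lambda)q=(1-u_\lambda)q_i+(1-u_\lambda)(q-q_i)\in U'+U'\subset U.$$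

**Step 3: the invertible elements $b_n$.** Let $Q=\{0\}\cup\{y_n:n\ge1\}$, which is compact. We choose $e_1,e_2,\dots$ inductively among the $u_\lambda$ and set
$$b_0=1,\qquad b_n=2^{-n}1+\sum_{k=1}^n2^{-k}e_k\in I^1 .$$
Since $e_k\ge0$, we have $b_n\ge2^{-n}1$. So $b_n$ is invertible and $\|2^{-n}b_n^{-1}\|\le1$, whatever the choice of the $e_k$. Moreover
$$b_n-b_{n+1}=(2^{-n}-2^{-n-1})1-2^{-n-1}e_{n+1}=2^{-n-1}(1-e_{n+1}),$$
and therefore
$$b_{n+1}^{-1}-b_n^{-1}=b_{n+1}^{-1}(b_n-b_{n+1})b_n^{-1}=\big(2^{-n-1}b_{n+1}^{-1}\big)(1-e_{n+1})\,b_n^{-1}.\tag{1}$$
The large inverse $b_{n+1}^{-1}$ appears only together with the factor $2^{-n-1}$, and the product has norm at most $1$.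

Suppose $b_n$ has been chosen. By Step 1, there is a $0$-neighborhood $V$ with $bV\subset\{y:|y|<2^{-n}\}$ for all $\|b\|\le1$. The set $b_n^{-1}Q$ is compact, so by Step 2 we can choose $e_{n+1}$ with $(1-e_{n+1})b_n^{-1}Q\subset V$. By (1),
$$\big|(b_{n+1}^{-1}-b_n^{-1})y\big|<2^{-n}\qquad(y\in Q).$$

**Step 4: passage to the limit.** We read off $a$ and $z_n$. By the last estimate and completeness, $b_n^{-1}y$ converges uniformly on $Q$ to some $z(y)$. The map $z:Q\to Y$ is continuous, as a uniform limit of continuous maps, and $z(0)=0$. Put $z_n=z(y_n)$; then $z_n\to0$. In norm, $b_n\to a:=\sum_{k\ge1}2^{-k}e_k\in I$. By joint continuity of the action,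
$$y=b_n(b_n^{-1}y)\longrightarrow a\,z(y)\qquad(y\in Q).$$
So $y_n=az_n$ for all $n$. $\square$

## 8. Proof of Theorem 2

Write $c\cdot a=\theta(c)a$ and $c\cdot m=\theta(c)m$ for $c\in C$, $a\in A$, $m\in M$. The action $C\times A\to A$ is jointly continuous, since $\theta$ and the multiplication of $A$ are.

**Step 0: reduction to a Banach space target.** The purpose is to replace $M$ by a Banach space on which $C$ acts contractively. Call a continuous seminorm $p$ on $M$ a $C$-seminorm if $p(c\cdot m)\le\|c\|\,p(m)$ for all $c$, $m$. We claim that the $C$-seminorms generate the topology of $M$. Given a continuous seminorm $p$, take $q$ from (H) and put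
$$\hat p(m)=\max\Big\{p(m),\ \sup_{\|c\|\le1}p(c\cdot m)\Big\}\le\max\{p(m),q(m)\}.$$
This is a seminorm with $\hat p\ge p$, continuous because it is dominated by a continuous seminorm. If $\|d\|\le1$, then $p(d\cdot m)$ and all $p(c\cdot(d\cdot m))=p((cd)\cdot m)$ with $\|c\|\le1$ are at most $\sup_{\|c'\|\le1}p(c'\cdot m)$, so $\hat p(d\cdot m)\le\hat p(m)$. By scaling, $\hat p$ is a $C$-seminorm.

Hence it suffices to fix a $C$-seminorm $p$ and to show that $p\circ\delta$ is continuous. Let $M_p$ be the Banach completion of $M/\ker p$, $\pi:M\to M_p$ the canonical map, and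
$$D=\pi\delta:A\to M_p,\qquad \|D(a)\|=p(\delta(a)).$$
We must show that the linear map $D$ is continuous. Since $p$ is a $C$-seminorm, $C$ acts on $M_p$ with $\|c\cdot\xi\|\le\|c\|\,\|\xi\|$. Applying $\pi$ to $\delta(\theta(c)a)=\theta(c)\delta(a)+\delta(\theta(c))a$ gives
$$D(c\cdot a)=c\cdot D(a)+\pi\big(\delta(\theta(c))\,a\big)\qquad(c\in C,\ a\in A).\tag{2}$$
By (R), the last term is continuous in $a$ for fixed $c$. So $a\mapsto D(c\cdot a)$ and $a\mapsto c\cdot D(a)$ are continuous or discontinuous together.

**Step 1: the multipliers that make $D$ continuous form a closed ideal.** Let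
$$S=\{\xi\in M_p:\ \text{there are }x_n\to0\text{ in }A\text{ with }D(x_n)\to\xi\},$$
a subspace of $M_p$ that measures the discontinuity of $D$. It is closed: if $\xi_k\in S$ and $\xi_k\to\xi$, choose $x_k$ with $|x_k|<1/k$ and $\|D(x_k)-\xi_k\|<1/k$; then $x_k\to0$ and $D(x_k)\to\xi$. It is a $C$-submodule: if $x_n\to0$ and $D(x_n)\to\xi$, then $c\cdot x_n\to0$, and by (2) $D(c\cdot x_n)\to c\cdot\xi$. Put
$$I=\{c\in C:\ c\cdot S=0\}.$$
This is a closed subspace. For $c\in I$ and $d\in C$ we have $dc\cdot S=0$, and $cd\cdot S\subset c\cdot S=0$ since $S$ is a submodule. So $I$ is a closed two-sided ideal of $C$.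

Claim: $c\in I$ if and only if $a\mapsto c\cdot D(a)$ is continuous.

If the map is continuous and $\xi\in S$ with $x_n\to0$, $D(x_n)\to\xi$, then $c\cdot D(x_n)$ tends both to $0$ and to $c\cdot\xi$, so $c\cdot\xi=0$.

Conversely, let $\rho:M_p\to M_p/S$ be the quotient map. We show that $\rho D$ has closed graph; by linearity it is enough that $x_n\to0$ and $\rho D(x_n)\to\rho(\xi)$ imply $\rho(\xi)=0$. The distance of $D(x_n)-\xi$ to $S$ tends to $0$, so there are $s_n\in S$ with $D(x_n)-s_n\to\xi$. By definition of $S$ there are $x_n'\in A$ with $|x_n'|<1/n$ and $\|D(x_n')-s_n\|<1/n$. Then $x_n-x_n'\to0$ and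
$$D(x_n-x_n')=\big(D(x_n)-s_n\big)-\big(D(x_n')-s_n\big)\to\xi,$$
so $\xi\in S$ and $\rho(\xi)=0$. By the closed graph theorem, $\rho D$ is continuous from the F-space $A$ to the Banach space $M_p/S$. If $c\cdot S=0$, the operator $\xi\mapsto c\cdot\xi$ factors continuously through $\rho$, so $a\mapsto c\cdot D(a)$ is continuous. The claim is proved.

**Step 2: $\dim C/I<\infty$.** This step shows that $I$ is large. It needs orthogonal elements, which come from the following fact (Kadison–Ringrose, *Fundamentals of the Theory of Operator Algebras* I, Exercise 4.6.12); we include a proof.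

**Lemma 4.** An infinite-dimensional $C^*$-algebra $E$ contains a self-adjoint element with infinite spectrum.

*Proof.* Suppose all self-adjoint elements of $E$ have finite spectrum. Adjoining a unit if there is none keeps this property, because self-adjoint elements of the unitization are $y+\alpha1$ with $y=y^*\in E$ and $\alpha\in\mathbb R$. So let $E$ be unital. Let $\mathcal D$ be a maximal commutative $*$-subalgebra (Zorn). It is closed, contains $1$, and contains every self-adjoint element commuting with it. Write $\mathcal D\cong C(T)$ with $T$ compact Hausdorff.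

If $T$ is infinite, it contains pairwise disjoint nonempty open sets $V_1,V_2,\dots$. This is clear if $T$ has infinitely many isolated points. Otherwise remove the finitely many isolated points; what remains is a nonempty open set $W_0$ without isolated points. Choose two points in $W_0$ with disjoint open neighborhoods $V_1,W_1\subset W_0$, then two points in $W_1$ with disjoint open neighborhoods $V_2,W_2\subset W_1$, and so on. With $s_n\in V_n$ and Urysohn functions $\varphi_n:T\to[0,1]$ vanishing off $V_n$, $\varphi_n(s_n)=1$, the function $\sum2^{-n}\varphi_n$ takes all the values $2^{-n}$. It is a self-adjoint element with infinite spectrum, a contradiction.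

So $T$ is finite, and $\mathcal D$ is the span of orthogonal projections $p_1,\dots,p_k$ with sum $1$. A self-adjoint $y\in p_iEp_i$ commutes with every $p_j$, so $y\in\mathcal D$ and $y=p_iyp_i\in\mathbb Cp_i$. Thus $p_iEp_i=\mathbb Cp_i$. Let $0\ne x\in p_iEp_j$ and $y\in p_iEp_j$. Then $xx^*=\alpha p_i$ with $\alpha=\|x\|^2>0$, and $x^*y\in p_jEp_j$, say $x^*y=\beta p_j$. Hence $\alpha y=xx^*y=\beta x$, so $\dim p_iEp_j\le1$. Since $E=\sum_{i,j}p_iEp_j$, we get $\dim E\le k^2<\infty$. $\square$

Suppose now that $C/I$ is infinite-dimensional. By Lemma 4 it has a self-adjoint element with infinite spectrum $\sigma\subset\mathbb R$. It has a self-adjoint lift: if $c$ is any lift, take $h=(c+c^*)/2$. So $h=h^*\in C$ and $h+I$ has spectrum $\sigma$.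

The infinite set $\sigma\setminus\{0\}$ contains a strictly monotone sequence $(t_n)_{n\ge1}$. Let $r_n$ be one third of the smallest of $|t_n|$, $|t_n-t_{n+1}|$ and, for $n\ge2$, $|t_n-t_{n-1}|$, and let $U_n=(t_n-r_n,t_n+r_n)$. Then $0\notin U_n$. For $n<m$, monotonicity gives $|t_n-t_m|\ge3r_n$ and $|t_n-t_m|\ge3r_m$, so $r_n+r_m<|t_n-t_m|$ and the $U_n$ are pairwise disjoint. Choose continuous $g_n:\mathbb R\to[0,1]$ vanishing off $U_n$ with $g_n(t_n)=1$, and put $f_n=g_n(h)$. As $g_n(0)=0$, $f_n\in C$, and
$$\|f_n\|\le1,\qquad f_nf_m=0\ (n\ne m),\qquad f_n^2+I=g_n^2(h+I)\ne0,$$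
the last because $g_n^2(t_n)=1$ with $t_n\in\sigma$. So $f_n^2\notin I$.

By Step 1, $a\mapsto f_n^2\cdot D(a)$ is discontinuous, and by (2) so is $a\mapsto D(f_n^2\cdot a)$. A linear map into a Banach space that is bounded on some $0$-neighborhood is continuous. Hence $a\mapsto p(\delta(f_n^2\cdot a))$ is unbounded on every $0$-neighborhood of $A$. By (R), $q_n(a)=p\big(\delta(\theta(f_n))\,a\big)$ is a continuous seminorm on $A$.

Choose $x_1,x_2,\dots\in A$ inductively with
$$|f_n\cdot x_n|\le2^{-n},\qquad q_j(f_n\cdot x_n)\le2^{-n}\ (j\le n),\qquad p\big(\delta(f_n^2\cdot x_n)\big)\ge n+1+\sum_{k<n}q_n(f_k\cdot x_k).\tag{3}$$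
This is possible: the first two conditions hold for all $x_n$ in some $0$-neighborhood, and on it the third quantity is unbounded, while the right-hand side of the third condition is a number already known.

By the first condition and completeness, $x=\sum_kf_k\cdot x_k$ converges in $A$. By continuity of $a\mapsto f_n\cdot a$ and orthogonality,
$$f_n\cdot x=f_n^2\cdot x_n.$$
By the second condition,
$$q_n(x)\le\sum_{k<n}q_n(f_k\cdot x_k)+\sum_{k\ge n}2^{-k}\le\sum_{k<n}q_n(f_k\cdot x_k)+1.$$
The derivation rule gives $f_n\cdot\delta(x)=\delta(f_n\cdot x)-\delta(\theta(f_n))x$. Since $p$ is a $C$-seminorm and $\|f_n\|\le1$,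
$$p(\delta(x))\ge p(f_n\cdot\delta(x))\ge p\big(\delta(f_n^2\cdot x_n)\big)-q_n(x)\ge n$$
for every $n$. But $p(\delta(x))$ is one finite number, a contradiction. So $\dim C/I<\infty$.

**Step 3: only the closure of $\theta(I)$ matters.** Finite codimension in $C$ must be transferred to $A$. Let $K=\overline{\theta(I)}\subset A$ and let $F$ be a finite-dimensional complement of $I$ in $C$. The subspace $K+\theta(F)$ is closed and contains $\theta(I)+\theta(F)=\theta(C)$, which is dense. So $A=K+\theta(F)$. Choose $F_0\subset\theta(F)$ with $A=K\oplus F_0$ algebraically. The projection onto $F_0$ along $K$ is the quotient map $A\to A/K$ followed by a linear map from the finite-dimensional Hausdorff space $A/K$, so it is continuous. On $F_0$, $D$ is continuous by finite dimension. Hence it suffices to show that $D|_K$ is continuous.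

**Step 4: factorization in $K$.** We verify the hypotheses of Lemma 3 for $Y=K$ and conclude. $K$ is closed in $A$, so it is an F-space. Since $I\cdot\theta(I)\subset\theta(I)$, continuity gives $I\cdot K\subset K$, and the action $I\times K\to K$ is jointly continuous. Let $(u_\lambda)$ be an approximate identity of $I$ as in Lemma 3. For $i\in I$ we have $u_\lambda\cdot\theta(i)=\theta(u_\lambda i)\to\theta(i)$, because $\theta$ is continuous. Let $k\in K$ and let $U$ be a $0$-neighborhood in $K$. Choose a $0$-neighborhood $W$ with $W+W+W\subset U$ and $W=-W$. As in Step 1 of Lemma 3, joint continuity and scaling give a $0$-neighborhood $V\subset W$ with $u_\lambda\cdot V\subset W$ for all $\lambda$. Pick $i\in I$ with $k-\theta(i)\in V$. Then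
$$u_\lambda\cdot k-k=u_\lambda\cdot(k-\theta(i))+\big(u_\lambda\cdot\theta(i)-\theta(i)\big)-(k-\theta(i))\in W+W+W\subset U$$
for all large $\lambda$. So $u_\lambda\cdot k\to k$, and Lemma 3 applies.

Let $k_n\to0$ in $K$. By Lemma 3, $k_n=a\cdot z_n$ with $a\in I$ and $z_n\to0$ in $K$. By (2),
$$D(k_n)=a\cdot D(z_n)+\pi\big(\delta(\theta(a))\,z_n\big)\to0.$$
The first term tends to $0$ by the claim in Step 1, as $a\in I$; the second tends to $0$ by (R). So $D|_K$ is continuous, and hence $D$ is. This proves Theorem 2. $\blacksquare$

## 9. Density of $A[B_0]$ and the proof of Theorem 1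

Let $A[\tau]$ be a Fréchet $GB^*$-algebra, $C=A[B_0]$, and $\theta:C\to A$ the inclusion. It is continuous, because the unit ball $B_0$ of $C$ is bounded in $A$. What must be verified is that $C$ is dense and that (H) and (R) hold.

**Step (a): hermitian bounded elements lie in $C$.** This is how elements are recognized as members of $C$; the element $(kE_{12})_{k\ge 2}$ of $\Pi$ shows that "hermitian" is needed. Let $b=b^*\in A_0$, with $\{(\lambda b)^n:n\ge1\}$ bounded and $\lambda\ne0$. Since $(|\lambda|b)^n$ and $(\lambda b)^n$ differ by a factor of modulus $1$, we may assume $\lambda>0$. Let $G=\{1\}\cup\{(\lambda b)^n:n\ge1\}$ and let $B$ be the closed absolutely convex hull of $G$. It contains $1$, and it is bounded because $A$ is locally convex. The elements of $G$ are hermitian and the involution is continuous, so $B^*=B$. Since $GG\subset G$, the absolutely convex hull of $G$ is closed under products. Taking closures in one factor and then in the other, by separate continuity, gives $B^2\subset B$. So $B\in\mathcal B^*$, whence $B\subset B_0$, $\lambda b\in B_0$, and $b\in C$.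

**Step (b): $C$ is dense in $A$.** The idea is to approximate a hermitian $h$ by $h(1+\varepsilon h^2)^{-1}$. Since $A$ is spanned by its hermitian elements, it suffices to treat $h=h^*\in A$. For $0<\varepsilon\le1$ put
$$u_\varepsilon=(1+\varepsilon h^2)^{-1}.$$
By symmetry applied to $\sqrt\varepsilon\,h$, $u_\varepsilon$ exists and lies in $A_0$. It is hermitian and commutes with $h$. By (a), $u_\varepsilon\in C$.

Next we show $hu_\varepsilon\in C$. Let $v=\sqrt\varepsilon\,hu_\varepsilon$; it is hermitian. From $\varepsilon h^2u_\varepsilon=1-u_\varepsilon$ we get
$$w:=v^2=\varepsilon h^2u_\varepsilon^2=u_\varepsilon-u_\varepsilon^2\in C.$$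
Choose $\lambda>0$ with $\lambda^2\|w\|\le1$. Then $(\lambda v)^{2n}=(\lambda^2w)^n\in B_0$, and $(\lambda v)^{2n+1}=\lambda v(\lambda^2w)^n\in\lambda vB_0$, which is bounded because multiplication by $v$ is continuous. So all powers of $\lambda v$ lie in a bounded set, $v\in A_0$, and by (a) $v\in C$. Hence $hu_\varepsilon\in C$.

Now we bound $u_\varepsilon$. As $v$ is a hermitian element of the $C^*$-algebra $C$, we have $u_\varepsilon-u_\varepsilon^2=v^2\ge0$ in $C$. So every $t$ in the (real) spectrum of $u_\varepsilon$ satisfies $t-t^2\ge0$, that is, $t\in[0,1]$. Thus $\|u_\varepsilon\|\le1$ and $u_\varepsilon\in B_0$. Finally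
$$h-hu_\varepsilon=h(1-u_\varepsilon)=\varepsilon h^3u_\varepsilon\in\varepsilon\,h^3B_0 .$$
The set $h^3B_0$ is bounded and does not depend on $\varepsilon$. Hence $hu_\varepsilon\to h$ as $\varepsilon\to0$, and $C$ is dense.

**Step (c): the hypotheses on the bimodule.** Let $M$ be a barrelled locally convex $A$-bimodule with separately continuous actions; $M=A$ and all Fréchet bimodules with separately continuous actions are included. (R) is part of the separate continuity. For (H), let $p$ be a continuous seminorm on $M$ and consider
$$N=\{m\in M:\ p(cm)\le1\text{ for all }c\in B_0\}.$$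
It is absolutely convex, and it is closed because each $m\mapsto cm$ is continuous. It is absorbing: for fixed $m$ the map $a\mapsto am$ is continuous and $B_0$ is bounded, so $\{cm:c\in B_0\}$ is bounded in $M$ and $\sup_{c\in B_0}p(cm)<\infty$. Since $M$ is barrelled, $N$ is a $0$-neighborhood, so
$$q(m)=\sup_{c\in B_0}p(cm)$$
is a continuous seminorm. As $B_0$ is the closed unit ball of $C$, scaling gives $p(cm)\le\|c\|\,q(m)$ for all $c\in C$, which is (H).

The algebra $A$ is an F-algebra, and $\theta$ is a continuous homomorphism with dense range. Theorem 2 applies, and every derivation $A\to M$ is continuous. With $M=A$, every derivation $\delta:A\to A$ is continuous. This proves Theorem 1. $\blacksquare$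

## 10. Vanishing for commutative algebras

Section 4 left $L^\omega$ undecided. Theorem 1 now says that its derivations are continuous; since they vanish on the dense set of simple functions, they are $0$. The same conclusion holds without idempotents.

**Corollary 5.** Let $A$ be a commutative Fréchet $GB^*$-algebra and $M$ a unital Fréchet $A$-module (with separately continuous action), regarded as a bimodule with $am=ma$. Then every derivation $\delta:A\to M$ is $0$.

*Proof.* By Theorem 1, $\delta$ is continuous, so $\delta(B_0)$ is bounded in $M$. By Step (c), (H) holds, so by Step 0 of Section 8 the $C$-seminorms generate the topology of $M$. Let $u$ be a unitary in $C=A[B_0]$ and $p$ a $C$-seminorm. By induction $\delta(u^n)=nu^{n-1}\delta(u)$. Since $\|u^{1-n}\|=1$ and $u^n\in B_0$,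
$$p(\delta(u))=\tfrac1n\,p\big(u^{1-n}\delta(u^n)\big)\le\tfrac1n\,p(\delta(u^n))\le\tfrac1n\sup p(\delta(B_0))\to0\qquad(n\to\infty).$$
As $p$ was arbitrary, $\delta(u)=0$. The unital $C^*$-algebra $C$ is spanned by its unitaries, so $\delta$ vanishes on $C$, and by density and continuity on $A$. $\square$

The two discontinuous derivations of Section 4 can now be compared with the hypotheses of Theorem 2. In $A=M=L^0(0,1)$, the domain is an F-algebra containing the continuous dense image of the $C^*$-algebra $L^\infty(0,1)$; what is missing is local convexity of the target. In $A=\mathbb C1\oplus X$ with $X^2=0$ and $M=A$, the target is a Banach space; what is missing is a dense image of a $C^*$-algebra. So neither hypothesis can be dropped.
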